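\title{The varieties generated by pocrims, involutive pocrims and BCK-algebras are not finitely based}

\begin{abstract}
Pocrims, involutive pocrims and BCK-algebras form quasivarieties that are not varieties. We prove that none of the three varieties they generate has a finite equational basis. We exhibit identities $\sigma_L$ ($L\ge 0$) in three variables that hold in all pocrims, and implicational versions $\sigma_L^*$ in four variables that hold in all BCK-algebras. For each $N\ge1$ we construct an algebra that satisfies every identity of involutive pocrims with at most $N$ distinct subterms and violates both $\sigma_L$ and $\sigma_L^*$ for $L=2N+5$. Every sufficiently small piece of this algebra lies in a homomorphic image of an involutive pocrim, although the algebra itself is not such an image.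
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{pocrim} (partially ordered commutative residuated integral monoid) is an algebra $\langle A;\cdot,\to,1\rangle$ such that $\langle A;\cdot,1\rangle$ is a commutative monoid and $A$ carries a partial order $\le$ with the following properties:
\begin{itemize}
\item $x\le y$ implies $xz\le yz$ (compatibility);
\item $1$ is the greatest element (integrality);
\item $xy\le z$ if and only if $x\le y\to z$ (residuation).
\end{itemize}
The order is determined by the operations, since $x\le y$ if and only if $x\to y=1$. An \emph{involutive pocrim} (also called an $L_0$-algebra) is an algebra $\langle A;\cdot,\to,\neg,1\rangle$ such that $\langle A;\cdot,\to,1\rangle$ is a pocrim and $\neg\neg x=x$ and $x\to\neg y=y\to\neg x$ for all $x,y$. A \emph{BCK-algebra} is an algebra $\langle A;\to,1\rangle$ that is a subalgebra of the $\{\to,1\}$-reduct of some pocrim; here the \emph{reduct} of an algebra to a smaller language is obtained by forgetting the other operations. Equivalently, a BCK-algebra is an algebra that satisfies the four identities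
\[
(x\to y)\to((y\to z)\to(x\to z))\approx 1,\quad x\to((x\to y)\to y)\approx 1,\quad x\to x\approx 1,\quad x\to 1\approx 1
\]
and the antisymmetry law
\begin{equation}\label{eq:antisym}
x\to y=1=y\to x\quad\text{implies}\quad x=y .
\end{equation}
The three classes are denoted by $\mathbf{POCR}$, $\mathbf{IPOC}$ and $\mathbf{BCKA}$.

We recall the notions from universal algebra that we use. An \emph{identity} $\phi\approx\psi$ between terms holds in an algebra if $\phi$ and $\psi$ take the same value under every assignment of elements to the variables; we write $\mathbf K\models\phi\approx\psi$ if it holds in every member of the class $\mathbf K$. A \emph{variety} is the class of all models of a set $\Sigma$ of identities; $\Sigma$ is then a \emph{basis} of the variety, and a variety is \emph{finitely based} if it has a finite basis. The variety $\mathbf V(\mathbf K)$ generated by $\mathbf K$ is the class of all models of the identities that hold in $\mathbf K$. Identities pass to subalgebras, direct products and homomorphic images, and by Birkhoff's theorem $\mathbf V(\mathbf K)$ consists of the homomorphic images of subalgebras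 of direct products of members of $\mathbf K$.

The classes $\mathbf{IPOC}$, $\mathbf{POCR}$ and $\mathbf{BCKA}$ are quasivarieties, and it is known that none of them is a variety. Being quasivarieties, they are closed under subalgebras and direct products, so in each case the generated variety is the strictly larger class of all homomorphic images. The following problem is posed in \cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Are the varieties $\mathbf V(\mathbf{IPOC})$, $\mathbf V(\mathbf{POCR})$ and $\mathbf V(\mathbf{BCKA})$ finitely based?}
\medskip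

To see what is at stake, consider BCK-algebras. Whenever $\phi\to\psi\approx1$ and $\psi\to\phi\approx1$ hold in $\mathbf{BCKA}$, the law \eqref{eq:antisym} yields the identity $\phi\approx\psi$. A basis of $\mathbf V(\mathbf{BCKA})$ has to produce all these identities without \eqref{eq:antisym}. The four identities above do not suffice: they hold in the two-element algebra in which $x\to y=1$ for all $x,y$, and this algebra violates $1\to x\approx x$, which holds in every BCK-algebra. Since the axioms are so few, one would guess that a handful of further identities, such as $1\to x\approx x$ and $x\to(y\to z)\approx y\to(x\to z)$, captures all uses of antisymmetry. This is not the case.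

\begin{theorem}\label{thm:main}
None of the varieties $\mathbf V(\mathbf{IPOC})$, $\mathbf V(\mathbf{POCR})$, $\mathbf V(\mathbf{BCKA})$ is finitely based.
\end{theorem}

The identities that witness this are the following. Let $x_0,x_1,x_2$ be variables whose indices are read modulo $3$, and define terms
\[
\eta:=(x_0\cdot x_1)\cdot x_2,\qquad \theta_0:=(x_1\cdot x_2)\to\eta,\qquad \theta_{j+1}:=x_j\to(x_{j+1}\cdot\theta_j).
\]
For $L\ge0$ let $\sigma_L$ be the identity
\[
(x_{L+1}\cdot x_{L+2})\cdot\theta_L\;\approx\;\eta .
\]
BCK-algebras have no product, so we use a substitute. Let $v$ be a fourth variable and, for terms $y,z$, put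
\[
y*z:=(y\to(z\to v))\to v .
\]
Let $\eta^*$, $\theta_j^*$ and $\sigma_L^*$ be obtained from $\eta$, $\theta_j$ and $\sigma_L$ by writing $*$ in place of $\cdot$ throughout. Thus $\sigma_L^*$ is an identity in $\to$ alone, in the variables $x_0,x_1,x_2,v$.

The \emph{size} of an identity is the number of distinct subterms that occur in its two sides; for example, $1\to x\approx x$ has size $3$. Under any assignment, the subterms of an identity of size at most $N$ take at most $N$ values, and this is the property of size that the proof uses. (In a finite language there are, up to renaming of variables, only finitely many identities of size at most $N$, because they have at most $N$ variables and depth less than $N$. So a variety in a finite language has a basis of bounded size exactly when it is finitely based.)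

\begin{theorem}\label{thm:tech}
\begin{itemize}
\item[(a)] $\mathbf{BCKA}\models\sigma_L^*$ and $\mathbf{POCR}\models\sigma_L$ for all $L\ge0$.
\item[(b)] For every $N\ge1$ and $L=2N+5$ there is an algebra in the language $\{\cdot,\to,\neg,1\}$ that satisfies all identities of $\mathbf{IPOC}$ of size at most $N$ but satisfies neither $\sigma_L^*$ nor $\sigma_L$.
\end{itemize}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:tech}]
Let $\mathbf K$ be one of the three classes, $\mathcal L$ its language, and suppose that $\Sigma$ is a finite basis of $\mathbf V(\mathbf K)$. Let $N\ge1$ bound the sizes of the members of $\Sigma$, let $L=2N+5$, and let $R$ be the algebra of part (b). The $\{\cdot,\to,1\}$-reducts of involutive pocrims are pocrims, and the $\{\to,1\}$-reducts of pocrims are BCK-algebras. Hence the $\mathcal L$-reduct of every involutive pocrim lies in $\mathbf K$, the members of $\Sigma$ hold in $\mathbf{IPOC}$, and so they hold in $R$. Thus the $\mathcal L$-reduct of $R$ lies in $\mathbf V(\mathbf K)$. On the other hand, the $\{\to,1\}$-reduct of every member of $\mathbf K$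 is a BCK-algebra, so $\mathbf V(\mathbf K)\models\sigma_L^*$ by part (a). This contradicts $R\not\models\sigma_L^*$.
\end{proof}

Part (a) is proved in Section~\ref{sec:ident} by an induction of length $L$ that carries two inequalities along the terms $\theta_0,\theta_1,\dots,\theta_L$. For part (b) we build, in Section~\ref{sec:B}, an algebra $A_L$ in which the terms $\theta_j$ take distinct values $s_0,s_1,\dots$ and $\sigma_L$ fails. An identity of small size sees only a few of the $s_j$ and therefore misses a stretch of the chain that leads from $s_0$ to $s_L$. Section~\ref{sec:splice} replaces this stretch by an infinite chain, so that $s_L$ can no longer be reached from $s_0$, and Section~\ref{sec:Q} shows that the modified algebra is a homomorphic image of a pocrim. Section~\ref{sec:rot} adds the involution, and Section~\ref{sec:more} records two strengthenings of Theorem~\ref{thm:main}. We begin with the mechanism by which a homomorphic image of a pocrim loses antisymmetry.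

\section{How a homomorphic image loses antisymmetry}\label{sec:prelim}

\begin{lemma}\label{lem:basic}
In every pocrim:
\begin{itemize}
\item[(P1)] $y(y\to z)\le z$;
\item[(P2)] if $y\le y_1$ and $z\le z_1$, then $y_1\to z\le y\to z_1$;
\item[(P3)] $1\to z=z$, and $x\to y=1$ if and only if $x\le y$; in particular $x\to1=1$;
\item[(P4)] $xy\to z=x\to(y\to z)$.
\end{itemize}
Conversely, let $\langle A;\cdot,1\rangle$ be a commutative monoid with a compatible partial order whose greatest element is $1$. If for all $y,z$ the set $\{w:wy\le z\}$ has a greatest element $y\to z$, then $\langle A;\cdot,\to,1\rangle$ is a pocrim.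
\end{lemma}

\begin{proof}
(P1) is residuation applied to $y\to z\le y\to z$. For (P2), $(y_1\to z)y\le(y_1\to z)y_1\le z\le z_1$. For (P3), $w\le 1\to z$ if and only if $w\le z$; and $x\to y=1$ if and only if $1\le x\to y$, that is, $x\le y$. For (P4), each of $w\le xy\to z$ and $w\le x\to(y\to z)$ is equivalent to $wxy\le z$. For the converse, compatibility makes $\{w:wy\le z\}$ a down-set, so it equals $\{w:w\le y\to z\}$.
\end{proof}

\begin{example}\label{ex:chain}
Let $C$ be the chain
\[
\omega_0>\omega_1>\omega_2>\cdots>\tau>\cdots>(e,1)>(e,0)>(e,-1)>\cdots>\bot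
\]
with the commutative product $\omega_m\omega_n=\omega_{m+n}$, $\omega_n(e,h)=(e,h-2n)$, $\omega_n\tau=\tau$, $\omega_n\bot=\bot$, and $xy=\bot$ if neither $x$ nor $y$ is an $\omega_n$. The product is associative: $\omega_m(\omega_nx)=\omega_{m+n}x$ settles the triples with at most one factor that is not an $\omega_n$, and all other triples give $\bot$ in both bracketings. Multiplication by $\omega_n$ is monotone; multiplication by any other $z$ is monotone on the $\omega_n$ and sends everything else to $\bot$. The greatest elements required by Lemma~\ref{lem:basic} exist: $y\to z=\omega_0$ if $y\le z$;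
\[
\omega_n\to\omega_m=\omega_{\max(0,m-n)},\qquad\omega_n\to(e,h)=(e,h+2n),\qquad\omega_n\to\tau=\tau,\qquad\omega_n\to\bot=\bot;
\]
$(e,h)\to(e,h')=\omega_n$ with $n\ge0$ least such that $h-2n\le h'$; and $(e,h)\to\bot=\tau\to(e,h)=\tau\to\bot=\tau$. So $C$ is a pocrim with unit $\omega_0$.

Identify all $\omega_n$ with each other, and identify $(e,h)$ with $(e,h')$ when $h\equiv h'\pmod 2$. In each formula above, the class of the result depends only on the classes of the arguments. The quotient has five elements $1,\tau,e^0,e^1,\bot$, and $e^0\to e^1=1=e^1\to e^0$ although $e^0\ne e^1$. So the quotient violates \eqref{eq:antisym} and is not a pocrim.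
\end{example}

Three features of this example return in the main construction. The elements $\omega_n$ lower a \emph{height} $h\in\mathbb Z$ and are collapsed to $1$, so that the quotient cannot compare heights. They lower it by an even number, so that the \emph{parity} of the height survives. And $\tau$ is there to make residuals exist: without it, $\{w:w(e,h)\le\bot\}$ would have no greatest element.

\section{The identities $\sigma_L$ and $\sigma_L^*$}\label{sec:ident}

The term $\theta_j$ is an overestimate of $x_j$ that is still small enough to play the role of $x_j$ in the product $\eta=x_0x_1x_2$. Consider a pocrim. Since $x_0\cdot x_1x_2\le\eta$, we have $x_0\le\theta_0$; by (P1), $x_1x_2\theta_0\le\eta$. The first inequality gives $\eta\le x_1x_2\theta_0$, and $\sigma_0$ follows by antisymmetry. For $\theta_1=x_0\to x_1\theta_0$, the inequality $x_1x_0\le x_1\theta_0$ gives $x_1\le\theta_1$, and (P1) gives $x_0\theta_1\le x_1\theta_0$, hence $x_2x_0\theta_1\le x_2x_1\theta_0\le\eta$. Again antisymmetry yields $\sigma_1$. Only inequalities are handed from one step to the next, and an equation appears only at the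 end.

The general proof treats $\cdot$ and $*$ together. For an element $v$ of a pocrim put $c(u)=(u\to v)\to v$. By (P4), $y*z=(yz\to v)\to v=c(yz)$. In an involutive pocrim with $v=\neg1$ we have $u\to\neg1=1\to\neg u=\neg u$, so $c(u)=\neg\neg u=u$ and $*$ is the product; this is why $*$ is the right substitute.

\begin{lemma}\label{lem:c}
In a pocrim, for fixed $v$: (i) $c$ is monotone, $u\le c(u)$ and $c(c(u))=c(u)$; (ii) $c(u)c(w)\le c(uw)$; (iii) $c(c(u)w)=c(uw)$.
\end{lemma}

\begin{proof}
(i) Monotonicity is (P2) applied twice, and $u\le c(u)$ follows from $u(u\to v)\le v$. Applying the latter to $u\to v$ gives $u\to v\le c(u)\to v$, and (P2) applied to $u\le c(u)$ gives the reverse inequality. So $c(u)\to v=u\to v$, and $c(c(u))=c(u)$.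

(ii) Put $b=uw\to v$. From $buw\le v$ we get $bu\le w\to v$, hence $bu\,c(w)\le(w\to v)c(w)\le v$ by (P1). So $b\,c(w)\le u\to v$, hence $b\,c(w)c(u)\le(u\to v)c(u)\le v$, that is, $c(u)c(w)\le b\to v=c(uw)$.

(iii) By (i) and (ii), $c(uw)\le c(c(u)w)\le c(c(u)c(w))\le c(c(uw))=c(uw)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tech}(a)]
An identity in $\to$ alone that holds in all pocrims holds in all subalgebras of their $\{\to,1\}$-reducts. So it suffices to prove $\sigma_L^*$ and $\sigma_L$ in a pocrim. Fix values of the variables. For $\sigma_L^*$ let $c$ be as above; for $\sigma_L$ let $c$ be the identity map, which also has properties (i)--(iii). In both cases write $E$ and $T_j$ for the values of $\eta^*,\theta_j^*$, respectively $\eta,\theta_j$. By (iii), $E=c(c(x_0x_1)x_2)=c(x_0x_1x_2)$; moreover $T_0=c(x_1x_2)\to E$ and $T_{j+1}=x_j\to c(x_{j+1}T_j)$, and the left side of the identity has the value $c(x_{L+1}x_{L+2}T_L)$, again by (iii). We claim that for all $j\ge0$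
\begin{equation}\label{eq:two}
x_j\le T_j\qquad\text{and}\qquad x_{j+1}x_{j+2}T_j\le E .
\end{equation}
For $j=0$: $x_0\,c(x_1x_2)\le c(x_0)c(x_1x_2)\le E$ gives $x_0\le T_0$, and $x_1x_2T_0\le c(x_1x_2)T_0\le E$ by (P1). Suppose \eqref{eq:two} holds for $j$. From $x_{j+1}x_j\le x_{j+1}T_j\le c(x_{j+1}T_j)$ we get $x_{j+1}\le T_{j+1}$. Since $x_{j+3}=x_j$, (P1) and (ii) give
\[
x_{j+2}x_{j+3}T_{j+1}\le x_{j+2}\,c(x_{j+1}T_j)\le c(x_{j+2})\,c(x_{j+1}T_j)\le c(x_{j+1}x_{j+2}T_j)\le c(E)=E .
\]
By \eqref{eq:two} for $j=L$, $E=c(x_{L+1}x_{L+2}x_L)\le c(x_{L+1}x_{L+2}T_L)\le c(E)=E$.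
\end{proof}

\section{The algebras $B(J)$ and the failure of $\sigma_L$}\label{sec:B}

We want an algebra in which the two sides of $\sigma_L$ take values $e^1\ne e^0$ of the kind seen in Example~\ref{ex:chain}. Evaluating $\sigma_L$ tells us which elements are needed: values $a_0,a_1,a_2$ of the variables; their products $g_p=a_qa_r$ and $e=a_0a_1a_2$; values $s_j$ of the terms $\theta_j$, where $s_j$ overestimates $a_{j\bmod 3}$; and products $u_j^p=a_qs_j$, which overestimate $g_p$. Each of these has a rank, the number of its factors. All other products are sent to elements $\tau_k$ that remember only the rank. A function $\lambda_j\in\{0,1\}$ records the change of parity that occurs when $s_j$ is multiplied down to $e$. Since the chain of indices will be modified later, we allow a general index set.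

\begin{definition}\label{def:spine}
A \emph{spine} is a nonempty well-ordered set $J$ with maps $\operatorname{ty}:J\to\mathbb Z_3$ and $\lambda:J\to\{0,1\}$, $j\mapsto\lambda_j$, such that for all $k\in J$ and $r\in\mathbb Z_3$ there is $j\ge k$ with $\operatorname{ty}(j)=r$. The least such $j$ is denoted by $k{\uparrow}r$. Let $o_p$ be the least $j$ with $\operatorname{ty}(j)=p$ and $m_p$ the least $j$ with $\operatorname{ty}(j)\ne p$.
\end{definition}

\noindent\textbf{Convention.} Whenever $p,q,r$, or two of them, occur in one formula, $\{p,q,r\}=\mathbb Z_3$.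

\medskip
\noindent\textbf{Shapes.} Fix a spine $J$. The \emph{shapes} are the symbols
\[
a_r,\ s_j\ \ (\text{rank }1),\qquad g_p,\ u_j^p\text{ with }\operatorname{ty}(j)\ne p\ \ (\text{rank }2),\qquad e\ \ (\text{rank }3),
\]
for $p,r\in\mathbb Z_3$ and $j\in J$. The shapes $a_r$ and $g_p$ are called \emph{even}. The \emph{type} of $a_r$ is $r$ and the type of $s_j$ is $\operatorname{ty}(j)$. The shapes $s_j$ and $u_j^p$ have \emph{index} $j$; the other shapes have no index.

A symmetric partial product $\xi\circ\zeta$ of shapes, with a \emph{twist} $\kappa(\xi,\zeta)=\kappa(\zeta,\xi)\in\{0,1\}$, is defined in exactly the following cases.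
\[
\begin{array}{c|ccccc}
\{\xi,\zeta\} & a_q,\,a_r & a_q,\,s_j & a_p,\,g_p & a_p,\,u_j^p & s_j,\,g_p\\
\text{condition} & & \operatorname{ty}(j)=r & & & \operatorname{ty}(j)=p\\ \hline
\xi\circ\zeta & g_p & u_j^p & e & e & e\\
\kappa(\xi,\zeta) & 0 & 0 & 0 & \lambda_j & \lambda_j
\end{array}
\]
The shapes are partitioned into seven sets: $S_r=\{a_r\}\cup\{s_j:\operatorname{ty}(j)=r\}$, $U_p=\{g_p\}\cup\{u_j^p:\operatorname{ty}(j)\ne p\}$, and $\{e\}$. Let $\sqsubseteq$ be the partial order in which these seven sets are pairwise incomparable chains, the even shape is the least element of its chain, and shapes with an index are ordered by decreasing index: $s_j\sqsubseteq s_k$ in $S_r$, and $u_j^p\sqsubseteq u_k^p$ in $U_p$, if and only if $j\ge k$. The top of $S_r$ is $s_{o_r}$ and the top of $U_p$ is $u^p_{m_p}$. This order copies the inequalities of Section~\ref{sec:ident}: $x_j\le\theta_j$ becomes $a_j\sqsubseteq s_j$, and $x_j\theta_{j+1}\le x_{j+1}\theta_j$ becomes $u_{j+1}^{j+2}\sqsubseteq u_j^{j+2}$.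

\begin{definition}\label{def:B}
The algebra $B(J)=\langle B(J);\cdot,\to,1\rangle$ has the following elements: $1$, of rank $0$; $\tau_k$, of rank $k$, for $k=1,2,3,4$; and the pairs $[\xi,\epsilon]$ with $\xi$ a shape and $\epsilon\in\mathbb Z_2$, where $\epsilon=0$ if $\xi$ is even. The pair $[\xi,\epsilon]$ has the rank, type and index of $\xi$. We write $a_r$ for $[a_r,0]$, $g_p$ for $[g_p,0]$, and $\operatorname{rk}$ for the rank.

\emph{Product.} $1\cdot x=x\cdot1=x$. If $\xi\circ\zeta$ is defined, then $[\xi,\epsilon]\cdot[\zeta,\epsilon']=[\xi\circ\zeta,\ \epsilon+\epsilon'+\kappa(\xi,\zeta)]$. Every other product of elements of ranks $k,l\ge1$ is $\tau_{\min(4,k+l)}$.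

\emph{The relation $\preceq$.} $y\preceq z$ if and only if $\operatorname{rk}y>\operatorname{rk}z$, or the ranks are equal and one of the following holds: $y=z=1$; $z=\tau_{\operatorname{rk}z}$; $y=[\xi,\epsilon]$ and $z=[\zeta,\epsilon']$ with $\xi\sqsubseteq\zeta$.

\emph{Implication.} $1\to z=z$, and $y\to z=1$ if $y\preceq z$. If $y\ne1$ and $y\not\preceq z$, let $b=\operatorname{rk}y$ and $c=\operatorname{rk}z$, so that $1\le b\le c$; then $y\to z$ is given by the table
\[
\begin{array}{c|cc|c|c}
 & y & z & \text{condition} & y\to z\\ \hline
(\mathrm R1) & a_r & g_p & & a_q\\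
(\mathrm R2) & a_r & [u_k^p,\epsilon] & & [s_{k\uparrow q},\epsilon]\\
(\mathrm R3) & [s_j,\epsilon'] & [u_k^p,\epsilon] & \operatorname{ty}(j)=r,\ j\ge k & a_q\\
(\mathrm R4) & a_p & [e,\epsilon] & & [u^p_{m_p},\epsilon]\\
(\mathrm R5) & [s_j,\epsilon'] & [e,\epsilon] & \operatorname{ty}(j)=p & g_p\\
(\mathrm R6) & g_p & [e,\epsilon] & & [s_{o_p},\epsilon]\\
(\mathrm R7) & [u_j^p,\epsilon'] & [e,\epsilon] & & a_p
\end{array}
\]
and, if no row applies, by
\[
(\mathrm R0)\qquad y\to z=\tau_{c-b}\ \text{ if }z=\tau_c,\qquad y\to z=\tau_{c-b+1}\ \text{ if }z\ne\tau_c .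
\]
\end{definition}

The operations are well defined. The only even shape of the form $\xi\circ\zeta$ is $g_p=a_q\circ a_r$, whose parity is $0$. The prescriptions $1\to z=z$ and $y\to z=1$ overlap only for $y=z=1$. In (R0), if $z=\tau_c$ then $b<c$ because $y\not\preceq z$, and if $z\ne\tau_c$ then $c\le3$; so the subscript lies in $\{1,2,3\}$. The product is commutative by definition. No further law is claimed for $B(J)$ at this point. Section~\ref{sec:Q} explains the table: in each row, the shape of $y\to z$ is the $\sqsubseteq$-greatest shape whose product with the shape of $y$ is defined and lies below the shape of $z$.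

For $L\ge0$ let $A_L:=B(\mathbb N)$, where $\mathbb N=\{0,1,2,\dots\}$ is the spine with $\operatorname{ty}(j)=j\bmod3$, and $\lambda_j=1$ if and only if $j\ge L$.

\begin{lemma}\label{lem:fail}
$A_L\not\models\sigma_L$. More precisely, under the assignment $x_r\mapsto a_r$ the left side of $\sigma_L$ has the value $[e,1]$ and the right side has the value $[e,0]$.
\end{lemma}

\begin{proof}
Types and upper indices are read modulo $3$. We have $\eta\mapsto(a_0a_1)a_2=g_2a_2=[e,0]$, and $\theta_0\mapsto g_0\to[e,0]=[s_0,0]$ by (R6), since $o_0=0$. If $\theta_j\mapsto[s_j,0]$, then $a_{j+1}[s_j,0]=[u_j^{j+2},0]$, and (R2) with $(p,q,r)=(j+2,j+1,j)$ gives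
\[
\theta_{j+1}\mapsto a_j\to[u_j^{j+2},0]=[s_{j\uparrow(j+1)},0]=[s_{j+1},0].
\]
So $\theta_L\mapsto[s_L,0]$, and the left side of $\sigma_L$ has the value $g_L[s_L,0]=[e,\lambda_L]=[e,1]$.
\end{proof}

As in Example~\ref{ex:chain}, the implication does not separate the two values: $[e,0]\to[e,1]=1=[e,1]\to[e,0]$.

\section{Lifting parities to heights}\label{sec:Q}

When is $B(J)$ a homomorphic image of a pocrim? Following Example~\ref{ex:chain}, we replace $1$ by the elements $\omega_n$ and parities by heights. We first define the elements, the product and the form of the order, and then determine the constants in the order.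

\medskip
\noindent\textbf{The elements and the product of $Q(J)$.} The elements are: $\omega_n$ ($n\in\mathbb N$), of rank $0$; $\tau_k$, of rank $k$, for $k=1,2,3,4$; and the \emph{regular} elements $(\xi,h)$, where $\xi$ is a shape and $h\in\mathbb Z$ is the \emph{height}, with $h$ even if $\xi$ is even. The element $(\xi,h)$ has the rank and type of $\xi$. The product is commutative, with
\[
\omega_m\omega_n=\omega_{m+n},\qquad\omega_n(\xi,h)=(\xi,h-2n),\qquad\omega_n\tau_k=\tau_k,
\]
\[
(\xi,h)(\zeta,h')=(\xi\circ\zeta,\ h+h'-\kappa(\xi,\zeta))\quad\text{if }\xi\circ\zeta\text{ is defined},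
\]
and every other product of elements of ranks $k,l\ge1$ is $\tau_{\min(4,k+l)}$. In all cases
\begin{equation}\label{eq:rank}
\operatorname{rk}(xy)=\min(4,\operatorname{rk}x+\operatorname{rk}y).
\end{equation}

\noindent\textbf{The form of the order.} Let integers $d_j$ ($j\in J$) and $\delta_{jk}$ ($j\ge k$) with $\delta_{jj}=0$ be given. For shapes $\xi\sqsubseteq\zeta$ define the \emph{gap} $\gamma(\xi,\zeta)$ to be $0$ if $\xi=\zeta$; $-d_j$ if $\xi$ is even and $\zeta$ has index $j$; and $\delta_{jk}$ if $\xi$ and $\zeta$ have indices $j$ and $k$. Put $x\le y$ if and only if $\operatorname{rk}x>\operatorname{rk}y$, or the ranks are equal and one of the following holds: $x=\omega_m$ and $y=\omega_n$ with $m\ge n$; $y=\tau_{\operatorname{rk}y}$; $x=(\xi,h)$ and $y=(\zeta,h')$ with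
\begin{equation}\label{eq:order}
\xi\sqsubseteq\zeta\qquad\text{and}\qquad h\le h'+\gamma(\xi,\zeta).
\end{equation}

\noindent\textbf{What the constants must satisfy.} Suppose that this makes $Q(J)$ a pocrim in which rows (R2) and (R6) lift in the simplest way, namely $(a_r,0)\to(u_k^p,m)=(s_{k\uparrow q},m)$ and $(g_p,0)\to(e,m)=(s_{o_p},m)$. Let $\operatorname{ty}(j)=p$.
\begin{itemize}
\item Multiplying $(a_p,0)\le(s_j,d_j)$ by $(g_p,0)$ gives $(e,0)\le(e,d_j-\lambda_j)$, so $\lambda_j\le d_j$.
\item From $(a_q,0)(a_r,0)=(g_p,0)\le(u_k^p,d_k)$ we get $(a_q,0)\le(s_{k\uparrow q},d_k)$, so $d_{k\uparrow q}\le d_k$.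
\item From $(a_p,0)(g_p,0)=(e,0)$ we get $(a_p,0)\le(s_{o_p},0)$, so $d_{o_p}\le0$.
\item From $(s_j,\lambda_j)(g_p,0)=(e,0)$ we get $(s_j,\lambda_j)\le(s_{o_p},0)$, so $\lambda_j\le\delta_{j\,o_p}$.
\end{itemize}
For the spine of $A_L$ the first three conditions give $1=\lambda_L\le d_L\le d_{L-1}\le\dots\le d_0\le0$, which is absurd; this is the induction $x_j\le\theta_j$ of Section~\ref{sec:ident} expressed in heights. The contradiction needs a finite sequence of steps $k\mapsto k{\uparrow}q$ from the bottom of the spine to an index with $\lambda_j=1$. If no such sequence exists, $d$ can vanish on the part that is reachable from the bottom and be large beyond it, and the fourth condition dictates $\delta$ across the two parts.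

\begin{definition}\label{def:cut}
A \emph{cut} of a spine $J$ is a partition $J=J^-\cup J^+$ into a nonempty initial segment $J^-$ and its complement $J^+$ such that
\begin{itemize}
\item[(i)] for all $k\in J$ and $r\in\mathbb Z_3$, $k{\uparrow}r$ lies in the same part as $k$;
\item[(ii)] $\lambda=0$ on $J^-$, and $\lambda$ is nondecreasing on $J$.
\end{itemize}
Given a cut, put $d_j=0$ for $j\in J^-$ and $d_j=2$ for $j\in J^+$; for $j\ge k$ put $\delta_{jk}=\lambda_j$ if $j\in J^+$ and $k\in J^-$, and $\delta_{jk}=0$ otherwise. The order of $Q(J)$ is defined with these constants.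
\end{definition}

The proof below uses the constants only through the next lemma.

\begin{lemma}\label{lem:num}
Let $J$ be a spine with a cut and let $j\ge k\ge l$ in $J$. Then:
\begin{itemize}
\item[(C1)] $\delta_{jk}+\delta_{kl}\le\delta_{jl}$;
\item[(C2)] $d_k+\delta_{jk}\le d_j$;
\item[(C3)] $\delta_{jk}+\lambda_k\le\lambda_j$;
\item[(C4)] $\lambda_j\le d_j$;
\item[(C5)] if $k$ is some $o_p$ or $m_p$, then $d_k=\lambda_k=0$ and $\delta_{jk}=\lambda_j$;
\item[(C6)] if $k=l{\uparrow}q$, then $d_k=d_l$, $\delta_{kl}=0$ and $\delta_{jk}=\delta_{jl}$.
\end{itemize}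
\end{lemma}

\begin{proof}
(C1) reads $0\le0$ if $j,k,l$ lie in one part; $\lambda_k\le\lambda_j$ if $j,k\in J^+$ and $l\in J^-$; and $\lambda_j\le\lambda_j$ if $j\in J^+$ and $k,l\in J^-$. (C2) is an equality if $j,k$ lie in one part and reads $\lambda_j\le2$ otherwise. (C3) reads $\lambda_k\le\lambda_j$ if $j,k$ lie in one part and $\lambda_j+0\le\lambda_j$ otherwise. (C4) reads $0\le0$ on $J^-$ and $\lambda_j\le2$ on $J^+$. For (C5), $\min J\in J^-$, so $o_p=(\min J){\uparrow}p\in J^-$ by (i), and $m_p=\min(o_q,o_r)\in J^-$; if $k\in J^-$, then $\delta_{jk}=\lambda_j$ holds by definition for $j\in J^+$ and reads $0=0$ for $j\in J^-$. (C6) holds because $k$ and $l$ lie in the same part by (i).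
\end{proof}

\begin{proposition}\label{prop:Q}
If the spine $J$ has a cut, then $Q(J)$ is a pocrim with unit $\omega_0$, and the map $\pi:Q(J)\to B(J)$ given by $\pi(\omega_n)=1$, $\pi(\tau_k)=\tau_k$, $\pi(\xi,h)=[\xi,h\bmod2]$ is a surjective homomorphism.
\end{proposition}

\begin{proof}
We verify the hypotheses of the converse part of Lemma~\ref{lem:basic}, computing all residuals on the way, and then compare them with Definition~\ref{def:B}. Two consequences of the definition of $\le$ are used throughout. First, for $k\ge1$, every element of rank at least $k$ lies below $\tau_k$, and $\tau_k$ lies below no regular element of rank $k$. Second, \eqref{eq:order} is unchanged when both heights are shifted by the same even integer.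

\medskip
\noindent\emph{Step 1: $\le$ is a partial order with greatest element $\omega_0$.} Since $x\le y$ forces $\operatorname{rk}x\ge\operatorname{rk}y$, and elements of different rank are ordered by rank, it suffices to show that $\le$ is a partial order on each rank. In rank $0$ it is the reverse order of $\mathbb N$, with top $\omega_0$. In rank $k\ge1$ the element $\tau_k$ is strictly above all regular elements, so only regular elements remain. Reflexivity holds since $\gamma(\xi,\xi)=0$. If $(\xi,h)\le(\zeta,h')\le(\xi,h)$, then $\xi=\zeta$ because $\sqsubseteq$ is antisymmetric, and then $h=h'$. Transitivity follows from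
\[
\gamma(\xi,\zeta)+\gamma(\zeta,\chi)\le\gamma(\xi,\chi)\qquad\text{for }\xi\sqsubseteq\zeta\sqsubseteq\chi .
\]
This is an equality if $\xi=\zeta$ or $\zeta=\chi$. Otherwise $\zeta$ and $\chi$ have indices. If $\xi$ is even and $\zeta,\chi$ have indices $j\ge k$, the inequality is $-d_j+\delta_{jk}\le-d_k$, which is (C2). If all three shapes have indices, it is (C1).

\medskip
\noindent\emph{Step 2: commutative monoid.} The element $\omega_0$ is neutral. We first show
\begin{equation}\label{eq:omega}
(\omega_nx)y=\omega_n(xy)\qquad\text{for all }x,y .
\end{equation}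
The formulas for $\omega_nz$ give $\omega_n(\omega_mz)=\omega_{n+m}z$ for all $z$, and this yields \eqref{eq:omega} if $x$ or $y$ has rank $0$. Let both have rank at least $1$. If $x,y$ are regular and the product of their shapes is defined, both sides of \eqref{eq:omega} are obtained from $xy$ by lowering the height by $2n$. Otherwise both $xy$ and $(\omega_nx)y$ equal the same $\tau_k$, and $\omega_n\tau_k=\tau_k$. With commutativity, \eqref{eq:omega} gives $(xy)z=x(yz)$ whenever a factor is some $\omega_n=\omega$: directly for the first factor; $(x\omega)z=\omega(xz)=\omega(zx)=(\omega z)x=x(\omega z)$ for the second; $(xy)\omega=\omega(yx)=(\omega y)x=x(y\omega)$ for the third.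

If all factors have rank at least $1$ and not all have rank $1$, both bracketings have rank $4$ by \eqref{eq:rank} and equal $\tau_4$. Let $x,y,z$ have rank $1$. Call the triple \emph{good} if $x,y,z$ are regular, of three distinct types, and at most one of them has an index; put $\lambda=\lambda_j$ if the index $j$ occurs and $\lambda=0$ otherwise. We claim that $(xy)z=(e,H-\lambda)$ for a good triple with sum of heights $H$, and $(xy)z=\tau_3$ for any other triple. If $xy$ has shape $g_p$, then $x,y$ have shapes $a_q,a_r$; the product $(xy)z$ is regular exactly if $z$ has shape $a_p$ (twist $0$) or $s_j$ of type $p$ (twist $\lambda_j$), and these are exactly the $z$ that make the triple good. If $xy$ has shape $u_j^p$, then $x,y$ have shapes $a_q$ and $s_j$ of type $r$; the product $(xy)z$ is regular exactly if $z$ has shape $a_p$ (twist $\lambda_j$), and again these are exactly the $z$ that make the triple good. If $xy=\tau_2$, then $(xy)z=\tau_3$, and the triple is not good, because any two members of a good triple have a regular product. The claim is symmetric in $x,y,z$, so $(xy)z=(yz)x=x(yz)$.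

\medskip
\noindent\emph{Step 3: compatibility.} Let $x\le y$; we show $xz\le yz$. If $\operatorname{rk}x>\operatorname{rk}y$, then by \eqref{eq:rank} either $\operatorname{rk}(xz)>\operatorname{rk}(yz)$ or $xz=yz=\tau_4$. Let the ranks of $x$ and $y$ be equal; then so are those of $xz$ and $yz$, and there is nothing to prove if $yz$ is some $\tau_k$. If $x=\omega_m$, $y=\omega_n$ with $m\ge n$, then $\omega_{m+l}\le\omega_{n+l}$ and $(\xi,h-2m)\le(\xi,h-2n)$. In the remaining case $x,y$ have rank at least $1$ and $yz$ is regular; so $y$ is regular, and so is $x$, because $\tau_k\not\le y$. If $z$ has rank $0$, we use shift invariance. Otherwise $x=(\xi,h)$, $y=(\zeta,h')$, $z=(\chi,l)$ with \eqref{eq:order}, and $\zeta\circ\chi$ is defined. It suffices to show that $\xi\circ\chi$ is defined, $\xi\circ\chi\sqsubseteq\zeta\circ\chi$, and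
\begin{equation}\label{eq:compat}
\gamma(\xi,\zeta)+\kappa(\zeta,\chi)\le\gamma(\xi\circ\chi,\zeta\circ\chi)+\kappa(\xi,\chi),
\end{equation}
for then $h+l-\kappa(\xi,\chi)\le h'+l-\kappa(\zeta,\chi)+\gamma(\xi\circ\chi,\zeta\circ\chi)$, which is $xz\le yz$. If $\xi=\zeta$, then \eqref{eq:compat} is an equality. Otherwise $\zeta$ has an index $j$, and $\xi$ is the even shape of the same chain or has an index $i\ge j$. The table of $\circ$ leaves two cases.
\begin{itemize}
\item $\zeta=s_j$ of type $r$, $\chi=a_q$, $\zeta\circ\chi=u_j^p$. For $\xi=a_r$ we have $\xi\circ\chi=g_p$ and both gaps are $-d_j$; for $\xi=s_i$ we have $\xi\circ\chi=u_i^p$ and both gaps are $\delta_{ij}$. All twists are $0$, so \eqref{eq:compat} is an equality.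
\item $\zeta=s_j$ of type $p$ and $\chi=g_p$, or $\zeta=u_j^p$ and $\chi=a_p$. Then $\xi\circ\chi=\zeta\circ\chi=e$ and $\gamma(e,e)=0$. If $\xi$ is even, \eqref{eq:compat} reads $-d_j+\lambda_j\le0$, which is (C4). If $\xi$ has index $i$, it reads $\delta_{ij}+\lambda_j\le\lambda_i$, which is (C3).
\end{itemize}

\medskip
\noindent\emph{Step 4: residuals.} We find the greatest element $y\to z$ of $\{w:wy\le z\}$. Let $b=\operatorname{rk}y$ and $c=\operatorname{rk}z$.

(4a) $y=\omega_n$. Multiplication by $\omega_n$ preserves rank. So $\omega_n\to\omega_m=\omega_{\max(0,m-n)}$, $\omega_n\to\tau_c=\tau_c$, and $\omega_n\to(\xi,h)=(\xi,h+2n)$ by shift invariance.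

(4b) $y\le z$. Then $y\to z=\omega_0$.

From now on $b\ge1$ and $y\not\le z$, so $c\ge b$.

(4c) $z=\tau_c$. Then $c>b$, and $wy\le z$ if and only if $\operatorname{rk}w\ge c-b$, by \eqref{eq:rank}. So $y\to z=\tau_{c-b}$.

(4d) $z=(\zeta,m)$ is regular, so $c\le3$. By \eqref{eq:rank}, every $w$ of rank greater than $c-b$ satisfies $wy\le z$, and no $w$ of rank less than $c-b$ does. Let $W=\{w:\operatorname{rk}w=c-b,\ wy\le z\}$. If $W=\emptyset$, then $y\to z=\tau_{c-b+1}$; if $W$ has a greatest element, this element is $y\to z$. If $y=\tau_b$, then $wy=\tau_c\not\le z$ for all $w$ of rank $c-b$, so $W=\emptyset$. Let $y=(\xi,h)$. If $b=c$, then $W=\{\omega_n:\omega_ny\le z\}$ is empty or has the greatest element $\omega_n$ with $n$ least. Let $b<c$ and $\Delta=m-h$. For $w\in W$ the product $wy$ is regular, so $W$ consists of the regular elements $(\chi,l)$ such that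
\[
\chi\circ\xi\text{ is defined},\qquad\chi\circ\xi\sqsubseteq\zeta,\qquad l\le\Delta+\kappa(\chi,\xi)+\gamma(\chi\circ\xi,\zeta).
\]
We call such $\chi$ \emph{admissible} and the upper bound on $l$ its \emph{bound}. The product of two shapes of rank $1$, if defined, lies in $U_p$ with $p$ different from both types. Reading off the table of $\circ$, we obtain the following list for the pairs $(\xi,\zeta)$ that occur in rows (R1)--(R7), with the same conditions as there; $\operatorname{ev}(n)$ is the largest even integer $\le n$.
\[
\begin{array}{c|cc|l|c}
 & \xi & \zeta & \text{admissible }\chi\ (\text{bound}) & \max W\\ \hline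
(\mathrm R1) & a_r & g_p & a_q\ (\Delta) & (a_q,\Delta)\\
(\mathrm R2) & a_r & u_k^p & a_q\ (\Delta-d_k);\ \ s_j\in S_q,\,j\ge k\ (\Delta+\delta_{jk}) & (s_{k\uparrow q},\Delta)\\
(\mathrm R3) & s_j & u_k^p & a_q\ (\Delta+\delta_{jk}) & (a_q,\operatorname{ev}(\Delta+\delta_{jk}))\\
(\mathrm R4) & a_p & e & g_p\ (\Delta);\ \ u_j^p\ (\Delta+\lambda_j) & (u^p_{m_p},\Delta)\\
(\mathrm R5) & s_j & e & g_p\ (\Delta+\lambda_j) & (g_p,\operatorname{ev}(\Delta+\lambda_j))\\
(\mathrm R6) & g_p & e & a_p\ (\Delta);\ \ s_j\in S_p\ (\Delta+\lambda_j) & (s_{o_p},\Delta)\\
(\mathrm R7) & u_j^p & e & a_p\ (\Delta+\lambda_j) & (a_p,\operatorname{ev}(\Delta+\lambda_j))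
\end{array}
\]
In (R1), (R3), (R5) and (R7) a single even shape is admissible, and $W$ is a chain ordered by height; in (R1), $\Delta$ is even because $h$ and $m$ are. In the other three rows infinitely many shapes are admissible, and this is where the cut is needed. In (R2) let $j_0=k{\uparrow}q$. By (C6), $\delta_{j_0k}=0$, so $(s_{j_0},\Delta)\in W$; $d_{j_0}=d_k$, so $(a_q,l)\le(s_{j_0},\Delta)$ for $l\le\Delta-d_k$; and every $j\ge k$ of type $q$ satisfies $j\ge j_0$ and $\delta_{jj_0}=\delta_{jk}$, so $(s_j,l)\le(s_{j_0},\Delta)$ for $l\le\Delta+\delta_{jk}$. In (R4) and (R6) let $\chi_0$ be the top of the chain $U_p$, respectively $S_p$, with index $k_0=m_p$, respectively $o_p$. By (C5), $\lambda_{k_0}=0$, so $(\chi_0,\Delta)\in W$; and the gap from the even shape to $\chi_0$ is $-d_{k_0}=0$ and the gap from the shape of index $j$ is $\delta_{jk_0}=\lambda_j$, so every member of $W$ lies below $(\chi_0,\Delta)$.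

For $\zeta=e$ the rows cover all shapes $\xi$ of rank $1$ or $2$. So the pairs with $b<c$ that occur in no row have $b=1$ and $\zeta\in U_p$ for some $p$, and they are of three kinds. In each, no shape is admissible and $W=\emptyset$. If $\xi$ has type $p$, no product $\chi\circ\xi$ lies in $U_p$. If $\xi=s_j$ has type $r$, the only product $\chi\circ\xi$ in $U_p$ is $u_j^p$; it is not below $\zeta=g_p$, and it is not below $\zeta=u_k^p$ when $j<k$.

By Lemma~\ref{lem:basic}, $Q(J)$ is a pocrim.

\medskip
\noindent\emph{Step 5: $\pi$ is a surjective homomorphism.} The map $\pi$ is well defined because even shapes carry even heights; it is onto, preserves rank and shape, and sends $\omega_0$ to $1$. Since $\omega_n$ changes heights by an even number, $\pi(\omega_nx)=\pi(x)=\pi(\omega_n)\pi(x)$. For factors of rank at least $1$ the two products are defined by the same table, and $h+h'-\kappa\equiv h+h'+\kappa\pmod2$.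

For the implication, let first $y=\omega_n$. By (4a), $\pi(y\to z)=\pi(z)=1\to\pi(z)$. Let $b\ge1$. By Step 4, $y\to z$ has rank $0$ if and only if $b>c$, or $b=c$ and $\omega_ny\le z$ for some $n$. The height condition in \eqref{eq:order} is an upper bound on the height of the left element, so it holds for $\omega_ny$ when $n$ is large. Hence for $b=c$ the existence of $n$ means that $z=\tau_c$ or that $y,z$ are regular with shapes $\xi\sqsubseteq\zeta$. Therefore $y\to z$ has rank $0$ if and only if $\pi(y)\preceq\pi(z)$, and in this case $\pi(y\to z)=1=\pi(y)\to\pi(z)$. Suppose now $\pi(y)\not\preceq\pi(z)$. If one of the rows (R1)--(R7) applies, the shapes in the last columns of the two tables agree. In (R1), (R3), (R5) and (R7) this shape is even, so the parities agree. In (R2), (R4) and (R6) the height $h$ is even, so $\Delta\equiv m\pmod2$, and $y\to z$ has the parity of $z$, as prescribed in $B(J)$. If no row applies, then either $z=\tau_c$ and $y\to z=\tau_{c-b}$ by (4c), or $z$ is regular, $W=\emptyset$ and $y\to z=\tau_{c-b+1}$ by (4d). This agrees with (R0).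
\end{proof}

\begin{remark}\label{rem:cut}
Condition (i) of Definition~\ref{def:cut} enters through (C5) and (C6), that is, in the residuals (R2), (R4), (R6). The vanishing of $\lambda$ on $J^-$ enters through (C3)--(C5), and its monotonicity through (C1) and (C3). The cut cannot be dropped from Proposition~\ref{prop:Q}: by Lemma~\ref{lem:fail} and Theorem~\ref{thm:tech}(a), $A_L$ is not a homomorphic image of a pocrim. Accordingly its spine has no cut, since (i) forces $J^-=\mathbb N$, which violates (ii).
\end{remark}

\section{Splicing an infinite chain into the spine}\label{sec:splice}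

We now approximate $A_L$ by algebras $B(J)$ whose spines have cuts. The only entry of Definition~\ref{def:B} that moves the index of an argument upward is (R2), and in $\mathbb N$ we have $k\le k{\uparrow}q\le k+2$. A step of length $2$ does occur: $a_{i-1}\to[u_{i-1}^{i},\epsilon]=[s_{i+1},\epsilon]$ jumps over $i$. So the chain is interrupted by removing two consecutive indices $i,i+1$, and we fill the hole with an infinite chain, in order to have a spine whose lower part is closed under $\uparrow$.

For $3\le i\le L-2$ let $J_{i,L}=J^-\cup J^+$, where $J^-=\{0,\dots,i-1\}\cup\{\overline j:j\ge i\}$ with new symbols $\overline j$, and $J^+=\{j\in\mathbb N:j\ge i+2\}$, ordered by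
\[
\underbrace{0<1<\dots<i-1<\overline i<\overline{i+1}<\overline{i+2}<\cdots}_{J^-}\ <\ \underbrace{i+2<i+3<\cdots}_{J^+}
\]
Put $\operatorname{ty}(j)=\operatorname{ty}(\overline j)=j\bmod3$, $\lambda_{\overline j}=0$, and $\lambda_j=1$ if and only if $j\ge L$. Each part is a copy of $\mathbb N$ along which the types repeat cyclically, so $J_{i,L}$ is a spine and condition (i) of Definition~\ref{def:cut} holds. Since $i-1<L$, $\lambda$ vanishes on $J^-$, and it is nondecreasing on $J^+$; so (ii) holds. Put
\[
B_{i,L}:=B(J_{i,L}),\qquad Q_{i,L}:=Q(J_{i,L}).
\]
By Proposition~\ref{prop:Q}, $B_{i,L}$ is a homomorphic image of the pocrim $Q_{i,L}$. Let $D_i\subseteq A_L$ be the set of elements that have neither index $i$ nor index $i+1$. Every element of $D_i$ is also an element of $B_{i,L}$, under the same name.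

\begin{lemma}\label{lem:agree}
Let $3\le i\le L-2$ and $y,z\in D_i$. If the value of $y\cdot z$ (respectively $y\to z$) in $A_L$ lies in $D_i$, then it equals the value of $y\cdot z$ (respectively $y\to z$) in $B_{i,L}$.
\end{lemma}

\begin{proof}
On $\mathbb N\setminus\{i,i+1\}$ the order, $\operatorname{ty}$ and $\lambda$ are the same in $\mathbb N$ and in $J_{i,L}$. Hence products of elements of $D_i$, the relation $\preceq$ on $D_i$, and the question of which of (R0)--(R7) applies to $y\to z$ are the same in both algebras. The values in (R0), (R1), (R3), (R5), (R7) carry no index. Since $i\ge3$, both spines begin with $0,1,2$, so $o_p$ and $m_p$ are the same, which settles (R4) and (R6). It remains to compare $k{\uparrow}q$ in (R2). If $k\ge i+2$, the elements above $k$ are the same in both spines. If $k\le i-1$, then $k{\uparrow}q\le i+1$ in $\mathbb N$. Either $k{\uparrow}q\le i-1$, and then it is the same in $J_{i,L}$, or $k{\uparrow}q\in\{i,i+1\}$, and then the value in $A_L$ is not in $D_i$.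
\end{proof}

\begin{lemma}\label{lem:gap}
Let $N\ge1$ and $L=2N+5$. Every subset $G\subseteq A_L$ with at most $N$ elements is contained in $D_i$ for some $i$ with $3\le i\le L-2$.
\end{lemma}

\begin{proof}
The $N+1$ pairs $\{i,i+1\}$ with $i=3,5,\dots,2N+3$ are disjoint, and $2N+3=L-2$. Each element of $G$ has at most one index, so some pair contains no index of an element of $G$.
\end{proof}

\begin{proposition}\label{prop:localA}
Let $N\ge1$ and $L=2N+5$. Every identity in the language $\{\cdot,\to,1\}$ of size at most $N$ that holds in $B_{i,L}$ for all $3\le i\le L-2$ holds in $A_L$.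
\end{proposition}

\begin{proof}
Let $\phi\approx\psi$ be such an identity. Fix an assignment of its variables in $A_L$, and let $F$ be the set of values of all subterms of $\phi$ and $\psi$. Choose $i$ with $F\subseteq D_i$ by Lemma~\ref{lem:gap}. Variables are subterms, so the assignment is also an assignment in $B_{i,L}$. By induction, every subterm has the same value in both algebras: this holds for variables and for $1$, and for a subterm $\chi_1\cdot\chi_2$ or $\chi_1\to\chi_2$ it follows from Lemma~\ref{lem:agree}, because the values of $\chi_1$, $\chi_2$ and the subterm itself in $A_L$ lie in $D_i$. Since $\phi$ and $\psi$ have equal values in $B_{i,L}$, they have equal values in $A_L$.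
\end{proof}

So $A_{2N+5}$ satisfies all identities of $\mathbf{POCR}$ of size at most $N$ and violates $\sigma_{2N+5}$, which already settles the case of $\mathbf V(\mathbf{POCR})$.

\section{Adding an involution}\label{sec:rot}

For the other two varieties two things are missing: the covering pocrims must be involutive, and $\sigma_L^*$ must fail, which requires a value of $v$ for which $*$ is the product. Both are obtained by attaching an inverted copy below the algebra.

Let $P=\langle P;\cdot,\to,1\rangle$ be any algebra with commutative product and let $P'=\{x':x\in P\}$ be a disjoint copy of $P$. The \emph{rotation} $R(P)$ is the algebra on $P\cup P'$ in which $\cdot,\to,1$ are unchanged on $P$ and, for $x,y\in P$,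
\[
\neg x=x',\qquad\neg x'=x,\qquad x\cdot y'=y'\cdot x=(x\to y)',\qquad x'\cdot y'=1',
\]
\[
x\to y'=(x\cdot y)',\qquad x'\to y=1,\qquad x'\to y'=y\to x .
\]
For use in Section~\ref{sec:more} we also allow a constant $0$, interpreted as $\neg1$ in involutive pocrims and in rotations; in $R(P)$ its value is $1'$.

\begin{lemma}\label{lem:rot}
If $P$ is a pocrim, then $R(P)$ is an involutive pocrim. If $\pi:P\to P_1$ is a surjective homomorphism, then so is $R(\pi):R(P)\to R(P_1)$, $x\mapsto\pi(x)$, $x'\mapsto\pi(x)'$.
\end{lemma}

\begin{proof}
The second statement holds because each operation of $R(P)$ is given by the same expression in the operations of $P$ as the corresponding operation of $R(P_1)$ in those of $P_1$. Let $P$ be a pocrim; $x,y,z$ denote elements of $P$ and $\alpha,\beta,\gamma$ elements of $R(P)$.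

\emph{Monoid.} The product is commutative by definition, and $1\cdot y'=(1\to y)'=y'$ by (P3). With one primed factor, (P4) gives $(xy)z'=(xy\to z)'=(x\to(y\to z))'=x(yz')$; by commutativity, $(z'x)y=y(xz')=(yx)z'=z'(xy)$ and $(xz')y=y(xz')=(yx)z'=(xy)z'=x(yz')=x(z'y)$. Suppose that at least two factors are primed. A product with a primed factor is primed, the product of two primed elements is $1'$, and $1'x=(x\to1)'=1'$, $1'x'=1'$. So in either bracketing the inner product is $1'$, or it is primed and the outer factor is primed; the result is $1'$.

\emph{Order.} Keep the order on $P$, let $x'\le y'$ if and only if $y\le x$, and place all of $P'$ below all of $P$. This is a partial order with greatest element $1$. We claim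
\begin{equation}\label{eq:rot}
\alpha\le\gamma\iff\alpha\cdot\neg\gamma=1'\qquad\text{and}\qquad\alpha\to\gamma=\neg(\alpha\cdot\neg\gamma).
\end{equation}
For $(\alpha,\gamma)=(x,y),(x,y'),(x',y),(x',y')$ the product $\alpha\cdot\neg\gamma$ is $(x\to y)'$, $xy$, $1'$, $(y\to x)'$. It equals $1'$ if and only if $x\le y$, never, always, if and only if $y\le x$, respectively; this is the first claim. Its negation is $x\to y$, $(xy)'$, $1$, $y\to x$, respectively; this is the second. By \eqref{eq:rot}, associativity and $\neg\neg\alpha=\alpha$,
\[
\alpha\beta\le\gamma\iff\alpha(\beta\cdot\neg\gamma)=1'\iff\alpha\le\neg(\beta\cdot\neg\gamma)=\beta\to\gamma .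
\]
Compatibility follows: if $\alpha\le\beta$, then $\alpha\le\beta\le\gamma\to\beta\gamma$, so $\alpha\gamma\le\beta\gamma$.

\emph{Involution.} By \eqref{eq:rot}, $\alpha\to\neg\beta=\neg(\alpha\beta)=\beta\to\neg\alpha$.
\end{proof}

By Proposition~\ref{prop:Q} and Lemma~\ref{lem:rot}, $R(B_{i,L})$ is a homomorphic image of the involutive pocrim $R(Q_{i,L})$.

\begin{proposition}\label{prop:localR}
Let $N\ge1$ and $L=2N+5$. Every identity in the language $\{\cdot,\to,\neg,1,0\}$ of size at most $N$ that holds in $R(B_{i,L})$ for all $3\le i\le L-2$ holds in $R(A_L)$.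
\end{proposition}

\begin{proof}
Call $x$ the \emph{trace} of $x$ and of $x'$. Fix an assignment in $R(A_L)$, let $F$ be the set of values of all subterms, and let $G$ be the set of traces of elements of $F$. Then $G$ has at most $N$ elements, so $G\subseteq D_i$ for some $i$ by Lemma~\ref{lem:gap}, and $F\subseteq R(B_{i,L})$. As in the proof of Proposition~\ref{prop:localA}, it suffices to show that an operation of $R(A_L)$ whose arguments and value lie in $F$ has the same value in $R(B_{i,L})$. The constants $1$, $0=1'$, the negation, and the cases $x'\cdot y'=1'$ and $x'\to y=1$ do not refer to the operations of the underlying algebra. In every other case, the trace of the value is obtained by applying one operation of the underlying algebra to the traces of the arguments, and whether the value is primed depends only on which arguments are primed. All three traces lie in $G\subseteq D_i$, so Lemma~\ref{lem:agree} applies.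
\end{proof}

\begin{lemma}\label{lem:failR}
$R(A_L)$ satisfies neither $\sigma_L$ nor $\sigma_L^*$.
\end{lemma}

\begin{proof}
Since $A_L$ is a subalgebra of the $\{\cdot,\to,1\}$-reduct of $R(A_L)$, the identity $\sigma_L$ fails by Lemma~\ref{lem:fail}. Assign $1'$ to $v$ and $a_r$ to $x_r$. The algebra $R(A_L)$ is not an involutive pocrim, so we compute $*$ from the definitions. For $y,z\in A_L$ we have $z\to1'=(z\cdot1)'=z'$, then $y\to z'=(yz)'$, and $(yz)'\to1'=1\to yz=yz$. So $y*z$ evaluates to $yz\in A_L$. By induction $\eta^*$ and all $\theta_j^*$ have the values of $\eta$ and $\theta_j$ in Lemma~\ref{lem:fail}, and the two sides of $\sigma_L^*$ have the values $[e,1]\ne[e,0]$.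
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tech}(b)]
Take $R(A_L)$ with $L=2N+5$. An identity of $\mathbf{IPOC}$ holds in each $R(Q_{i,L})$, hence in its homomorphic image $R(B_{i,L})$; if its size is at most $N$, it holds in $R(A_L)$ by Proposition~\ref{prop:localR}. Lemma~\ref{lem:failR} completes the proof.
\end{proof}

This proves Theorem~\ref{thm:tech}, and with it Theorem~\ref{thm:main}.

\section{Other languages and smaller generating classes}\label{sec:more}

The argument used little about the three varieties. The first strengthening covers all languages between $\{\to,1\}$ and the full one, and all varieties between the one generated by the reducts of involutive pocrims and the one defined by the identities of BCK-algebras. A set $\Sigma$ of $\mathcal L$-identities \emph{implies} an $\mathcal L$-identity if the latter holds in every $\mathcal L$-algebra that satisfies $\Sigma$, and $\Sigma$ has \emph{bounded size} if some $N$ bounds the sizes of its members.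

\begin{theorem}\label{thm:lang}
Let $\{\to,1\}\subseteq\mathcal L\subseteq\{\cdot,\to,\neg,1,0\}$, with $0:=\neg1$. Let $\mathbf V$ be any variety of $\mathcal L$-algebras that contains the $\mathcal L$-reducts of all involutive pocrims and satisfies all $\{\to,1\}$-identities of $\mathbf{BCKA}$. Then $\mathbf V$ has no basis consisting of identities of bounded size; in particular it is not finitely based. Moreover, no set of identities of $\mathbf V$ of bounded size implies all four-variable $\{\to\}$-identities of $\mathbf{BCKA}$. If $\cdot\in\mathcal L$, no set of identities of $\mathbf V$ of bounded size implies all three-variable $\{\cdot,\to\}$-identities of $\mathbf{POCR}$.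
\end{theorem}

\begin{proof}
Let $\Sigma$ be a set of identities of $\mathbf V$ of size at most $N\ge1$, and let $L=2N+5$. The members of $\Sigma$ hold in all involutive pocrims, hence in the images $R(B_{i,L})$, since $R(\pi)$ sends $1'$ to $1'$. By Proposition~\ref{prop:localR} they hold in the $\mathcal L$-reduct of $R(A_L)$. By Lemma~\ref{lem:failR}, $\Sigma$ does not imply $\sigma_L^*$, and it does not imply $\sigma_L$ if $\cdot\in\mathcal L$. By Theorem~\ref{thm:tech}(a), $\sigma_L^*$ is a four-variable $\{\to\}$-identity of $\mathbf{BCKA}$ and $\sigma_L$ is a three-variable $\{\cdot,\to\}$-identity of $\mathbf{POCR}$. This proves the last two statements. Since $\mathbf V\models\sigma_L^*$ by hypothesis, $\Sigma$ is not a basis of $\mathbf V$.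
\end{proof}

The second strengthening records that only the algebras $Q_{i,L}$ and their rotations were used as generators.

\begin{theorem}\label{thm:local}
Let $(i,L)$ range over all pairs of integers with $3\le i\le L-2$. Let $\mathbf K$ be a class of one of the following three kinds:
\begin{itemize}
\item[(1)] $\mathbf K\subseteq\mathbf{POCR}$ and $\mathbf K$ contains all $Q_{i,L}$;
\item[(2)] $\mathbf K\subseteq\mathbf{IPOC}$ and $\mathbf K$ contains all $R(Q_{i,L})$;
\item[(3)] $\mathbf K\subseteq\mathbf{BCKA}$ and $\mathbf K$ contains the $\{\to,1\}$-reducts of all $R(Q_{i,L})$.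
\end{itemize}
Then $\mathbf V(\mathbf K)$ has no basis of identities of bounded size; in particular it is not finitely based.
\end{theorem}

\begin{proof}
Suppose that $\Sigma$ is a basis of $\mathbf V(\mathbf K)$ whose members have size at most $N\ge1$, and let $L=2N+5$. For $3\le i\le L-2$, the algebra $B_{i,L}$ in case (1), $R(B_{i,L})$ in case (2), and the $\{\to,1\}$-reduct of $R(B_{i,L})$ in case (3) is a homomorphic image of a member of $\mathbf K$ and so satisfies $\Sigma$. By Proposition~\ref{prop:localA} in case (1) and Proposition~\ref{prop:localR} in cases (2) and (3), $\Sigma$ holds in $A_L$, in $R(A_L)$, and in the $\{\to,1\}$-reduct of $R(A_L)$, respectively, so this algebra lies in $\mathbf V(\mathbf K)$. By Lemmas~\ref{lem:fail} and~\ref{lem:failR} it violates $\sigma_L$, $\sigma_L$, $\sigma_L^*$, respectively, while this identity holds in $\mathbf K$ by Theorem~\ref{thm:tech}(a). This is a contradiction.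
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{On the variety generated by involutive pocrims},
\texttt{http://rml.tcs.uj.edu.pl/rml-42/04-raftery.pdf}.

\end{thebibliography}
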